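\title{Minimal degrees of intermediate effective dimension}

\begin{abstract}
For every computable real $s\in(0,1)$ we construct a binary sequence $A$ of minimal Turing degree whose effective Hausdorff dimension is $s$ and which computes no sequence of dimension greater than $s$. The same holds for every $s\in(0,1)$ outside a countable set of noncomputable reals. The proof is a forcing with computable trees that carry measures, together with c.e.\ sets of strings to be avoided that are small in a Hausdorff-type weight. Each tree alternates long stretches of almost full dimension with stretches of lower dimension on which a Turing functional is made to converge.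
\end{abstract}

\section{The question and the results}\label{sec:intro}

Sequences are elements of $2^\omega$, and $A\upharpoonright n$ is the string of the first $n$ bits of $A$. The \emph{effective (Hausdorff) dimension} of $A$ is
\[
\dim(A)=\liminf_{n\to\infty}\frac{K(A\upharpoonright n)}{n},
\]
where $K$ is prefix-free Kolmogorov complexity. It is a number in $[0,1]$ that measures how densely information is packed in $A$; computable sequences have dimension $0$. We say that $A$ \emph{computes} $B$ if $B\le_T A$, and that $A$ has \emph{minimal degree} if $A$ is not computable and every $B\le_T A$ is either computable or satisfies $A\le_T B$.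

Information can always be diluted. Let $A\oplus 0=A(0)\,0\,A(1)\,0\cdots$. The strings $A\upharpoonright n$, $(A\oplus0)\upharpoonright(2n-1)$ and $(A\oplus0)\upharpoonright 2n$ can be computed from each other, so their complexities differ by a constant, and $\dim(A\oplus 0)=\dim(A)/2$. Read backwards, this is an example in which information can be concentrated: $A\oplus0$ computes a sequence of twice its dimension. The following question, posed in \cite{EIH}, asks whether concentration can fail in a minimal degree.

\begin{quote}
\emph{Is there a sequence $A$ of minimal degree with $0<\dim(A)<1$ that computes no sequence of higher effective dimension, or at least does not compute sequences of dimension arbitrarily close to $1$?}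
\end{quote}

The answer is yes, in the stronger form.

\begin{theorem}\label{thm:main}
For every computable real $s\in(0,1)$ there is $A\in2^\omega$ of minimal Turing degree with $\dim(A)=s$ such that $\dim(B)\le s$ for every $B\le_TA$.
\end{theorem}

For such $A$ we have $\sup\{\dim(B):B\le_TA\}=\dim(A)<1$, the supremum being attained at $B=A$. The method also reaches most noncomputable values of $s$.

\begin{theorem}\label{thm:ext}
There is a countable set $Z\subset(0,1)$ containing no computable real such that for every $s\in(0,1)\setminus Z$ there is $A\in 2^\omega$ of minimal degree with $\dim(A)=s$ and $\dim(B)\le s$ for all $B\le_TA$.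
\end{theorem}

We do not claim that the exceptional set $Z$ can be removed.

There is a reason to guess the opposite answer. The natural way to make $A$ minimal is to confine it, for each Turing functional $\Gamma$, to a computable tree on whose paths $\Gamma$ is either trivial or one-to-one; in the second case $\Gamma^A$ computes $A$. Making $\Gamma$ one-to-one means pruning the tree, and a pruned tree invites the concentration seen above. Let $A$ be a noncomputable path through a computable tree without dead ends, let $b(n)$ be the number of branching nodes among $A\upharpoonright 0,\dots,A\upharpoonright(n-1)$, and let $B\le_TA$ list the bits that $A$ chooses at its branching nodes. From $B\upharpoonright b(n)$ and $n$ one computes $A\upharpoonright n$, so $K(B\upharpoonright b(n))\ge K(A\upharpoonright n)-O(\log n)$. The function $b$ takes every value. So if $b(n)\le\gamma n$ for all large $n$, then $\dim(B)\ge\dim(A)/\gamma$. Hence a sequence $A$ as in Theorem~\ref{thm:main} has $\limsup_n b(n)/n=1$ in every such tree that contains it. The trees have to be pruned once for each functional and still look almost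 full infinitely often, and $A$ must owe its dimension $s<1$ not to the thinness of a tree but to being an atypical path through a fat one.

Three tasks are therefore to be carried out together. To keep $\dim(A)\ge s$ we make $A$ avoid a c.e.\ set of compressible strings, and we must always know that the tree is too large to be swallowed by the set to be avoided; Section~\ref{sec:weights} develops the weights and measures that certify this, and Section~\ref{sec:conditions} the forcing conditions. To get $\dim(\Gamma^A)\le s$ we steer $\Gamma^A\upharpoonright m$ into a computable set of about $2^{sm}$ strings (Section~\ref{sec:compress}). To get minimality we make $\Gamma$ trivial or one-to-one while keeping the tree fat (Section~\ref{sec:decide}). The last two tasks are done by random selection, and Section~\ref{sec:examples} shows each of them on a finite example. Both theorems are derived from one construction in Section~\ref{sec:proofs}.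

\section{Conventions and standard facts}\label{sec:prelim}

\textbf{Strings.} We write $\eta\subseteq\zeta$ if $\eta$ is a prefix of $\zeta$, and then say that $\zeta$ \emph{extends} $\eta$ or lies \emph{above} $\eta$. Two strings are \emph{compatible} if one is a prefix of the other; a set is \emph{prefix-free} if no two distinct elements are compatible. The set of strings of length $n$ is $2^n$, and $V^\uparrow$ is the set of all strings extending an element of $V$. Logarithms are to base $2$.

\textbf{Functionals.} For the $e$-th oracle machine and a string $\eta$, let $\Gamma_e^\eta$ be the longest string $\tau$ with $|\tau|\le|\eta|$ such that for each $i<|\tau|$ the machine with oracle $\eta$ and input $i$ outputs $\tau(i)\in\{0,1\}$ within $|\eta|$ steps, querying only positions below $|\eta|$. The map $\eta\mapsto\Gamma_e^\eta$ is computable, and $\eta\subseteq\zeta$ implies $\Gamma_e^\eta\subseteq\Gamma_e^\zeta$. Put $\Gamma_e^A=\bigcup_n\Gamma_e^{A\upharpoonright n}$; it is \emph{total} if it is an infinite sequence and \emph{partial} otherwise. Then $B\le_TA$ if and only if $B=\Gamma_e^A$ for some $e$.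 A \emph{functional} is one of the $\Gamma_e$.

\textbf{Complexity.} $K(\tau)$ is the length of a shortest input on which a fixed universal prefix-free machine outputs $\tau$. We use three facts.
\begin{itemize}
\item[(K1)] The set of pairs $(\tau,n)$ with $K(\tau)\le n$ is c.e.
\item[(K2)] $\sum_\tau2^{-K(\tau)}\le1$. In particular at most $2^{a}$ strings have $K(\tau)\le a$.
\item[(K3)] If $f$ is partial computable with prefix-free domain, then $K(f(\pi))\le|\pi|+O(1)$. The integers $k\ge1$ have a computable prefix-free code with words of length $2\log k+O(1)$.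
\end{itemize}
From (K3): if $F_k$ is a finite set of strings computed from $k$, and $a_k$ is an integer computed from $k$ with $|F_k|\le 2^{a_k}$, then $K(\tau)\le a_k+2\log k+O(1)$ for $\tau\in F_k$, by writing the code of $k$ followed by the $a_k$-bit index of $\tau$ in $F_k$.

\textbf{Computable reals.} If $a<b$ are computable reals, this can be confirmed in finitely many steps. So an object that is known to exist and is specified by finitely many strict inequalities between computable reals and finitely many memberships in c.e.\ sets can be \emph{found by search}.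

\textbf{Probability.} Markov's inequality: $P(X\ge a)\le\mathbb E X/a$ for $X\ge0$, $a>0$. Chebyshev's inequality: $P(|X-\mathbb EX|\ge a)\le\operatorname{Var}(X)/a^2$. The variance of a sum of independent variables is the sum of the variances.

\section{Gauges, weights and spread measures}\label{sec:weights}

By (K2), the strings $\zeta$ with $K(\zeta)<s|\zeta|-c$ satisfy $\sum2^{-s|\zeta|}\le2^{-c}$. So the set to be avoided is small when a string of length $n$ is given weight $2^{-sn}$. One weight function is not enough: at every step of the construction a constant factor is lost, and we recover it by comparing two weight functions whose ratio tends to $0$.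

\subsection*{Gauges}
The letters $q,q',r,t,t'$ denote rationals in $(0,1)$. We fix one of two families of functions $d_q$.
\begin{itemize}
\item The \emph{$s$-family}, for a fixed computable real $s\in(0,1)$: $d_q(n)=sn+q\sqrt n$. Put $g(n)=\sqrt n$ and $D_q=s$.
\item The \emph{linear family}: $d_q(n)=qn$. Put $g(n)=n$ and $D_q=q$.
\end{itemize}
In both cases $D_q=\lim_n d_q(n)/n\in(0,1)$. The $s$-family moves the parameter $q$ into a second-order term, so that $q$ can be varied without changing the dimension $D_q$; it serves for Theorem~\ref{thm:main}, and the linear family for Theorem~\ref{thm:ext}. Everything up to Section~\ref{sec:proofs} holds for both.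

The \emph{gauges} are $w_q(n)=2^{-d_q(n)}$, and $w_q(n\mid L)=w_q(n)/w_q(L)$ for $n\ge L$. A string in either argument stands for its length. Thus $w_q(\eta\mid x)\,w_q(x\mid\rho)=w_q(\eta\mid\rho)$ for $\rho\subseteq x\subseteq\eta$. The $w_q(n)$ are uniformly computable reals; this is where the computability of $s$ enters, and every search below depends on it.
\begin{itemize}
\item[(W1)] For $q\le q'$ and $n\ge L$: $w_{q'}(n\mid L)=2^{-(q'-q)(g(n)-g(L))}\,w_q(n\mid L)\le w_q(n\mid L)$. Also $g$ is increasing and $g(n)\ge\sqrt n$.
\item[(W2)] $w_q$ is decreasing with $w_q(0)=1$, so $w_q(n)\le w_q(n\mid L)$; and $w_q(n)\ge2^{-D_qn-\sqrt n}$.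
\item[(W3)] There is an integer $L^*\ge2$ with $2^{-(n-L)}\le w_q(n\mid L)$ for all $q$ and all $n\ge L\ge L^*$.
\end{itemize}
Only (W3) needs a word. It says $d_q(n)-d_q(L)\le n-L$, which holds for the linear family as $q<1$. For the $s$-family and $n>L$, divide by $\sqrt n-\sqrt L$ to get $q\le(1-s)(\sqrt n+\sqrt L)$; this holds once $2(1-s)\sqrt{L^*}\ge1$.

\subsection*{Weights}
Let $\rho$ be a string and $V$ a finite set of strings. A \emph{cover of $V$ above $\rho$} is a finite set $Y$ of extensions of $\rho$ such that every $v\in V$ with $v\supseteq\rho$ extends an element of $Y$. The \emph{$q$-weight of $V$ above $\rho$} is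
\[
W_q(V\mid\rho)=\min_Y\ \sum_{\eta\in Y}w_q(\eta\mid\rho),
\]
the minimum taken over covers. Only the finitely many covers consisting of prefixes of elements of $V$ matter, so the minimum exists and is a computable real, uniformly in $V,\rho,q$. The cover $\{\rho\}$ shows $W_q(V\mid\rho)\le1$, with equality if $\rho\in V$. For infinite $V$, $W_q(V\mid\rho)$ is the supremum over finite subsets of $V$. The following are read off from the definition.
\begin{itemize}
\item[(W4)] If every element of $V'$ above $\rho$ extends an element of $V$ above $\rho$, then $W_q(V'\mid\rho)\le W_q(V\mid\rho)$. In particular $W_q$ is monotone in $V$.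
\item[(W5)] $W_q(V\cup V'\mid\rho)\le W_q(V\mid\rho)+W_q(V'\mid\rho)$, since a union of covers is a cover.
\item[(W6)] $W_{q'}(V\mid\rho)\le W_q(V\mid\rho)$ for $q\le q'$, by (W1).
\item[(W7)] For c.e.\ $V$ and rational $a$, the relation $W_q(V\mid\rho)>a$ is c.e., uniformly.
\end{itemize}

\subsection*{Spread measures}
An upper bound on a weight is witnessed by a cover. A lower bound is witnessed by a measure. A \emph{measure} is a finitely supported function $\lambda:2^{<\omega}\to[0,\infty)$; its \emph{points} are the strings $v$ with $\lambda(v)>0$. Put $\lambda[\eta]=\sum_{v\supseteq\eta}\lambda(v)$ and let $|\lambda|$ be the total mass. We say that $\lambda$ is \emph{on $V$} if its points lie in $V$, and \emph{above $\rho$} if its points extend $\rho$. A measure $\lambda$ above $\rho$ is \emph{$(q,c)$-spread above $\rho$} if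
\[
\lambda[\eta]\le c\,w_q(\eta\mid\rho)\qquad\text{for all }\eta\supseteq\rho .
\]
By (W1), a $(t,c)$-spread measure is $(q,c)$-spread for $q\le t$. An average of $(q,c)$-spread measures is $(q,c)$-spread, and so is any measure bounded pointwise by a $(q,c)$-spread one.

\begin{lemma}\label{lem:dual}
Let $V$ be a set of strings and $\rho$ a string.
\begin{itemize}
\item[(a)] If $\lambda$ is on $V$ and $(q,c)$-spread above $\rho$, then $|\lambda|\le c\,W_q(V\mid\rho)$.
\item[(b)] If $V$ is finite, there is a measure $\lambda$ on a prefix-free subset of $V$ that is $(q,1)$-spread above $\rho$ and has $|\lambda|=W_q(V\mid\rho)$.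
\item[(c)] If $0<\epsilon<W_q(V\mid\rho)$, there is a probability measure on a finite prefix-free subset of $V$ that is $(q,1/\epsilon)$-spread above $\rho$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $Y$ is a cover above $\rho$ of the set of points of $\lambda$, then $|\lambda|\le\sum_{\eta\in Y}\lambda[\eta]\le c\sum_{\eta\in Y}w_q(\eta\mid\rho)$.

(b) Discard the elements of $V$ not above $\rho$ and keep the $\subseteq$-minimal ones among the rest; by (W4) the weight does not change, and $V$ is now prefix-free. For $\eta\supseteq\rho$ let $f(\eta)=W_q(V\mid\eta)\,w_q(\eta\mid\rho)$, the cost of the cheapest cover of $V$ above $\eta$ measured relative to $\rho$. Then $f(\eta)\le w_q(\eta\mid\rho)$, and $f(\eta)=0$ if no element of $V$ extends $\eta$. If $\eta\notin V$, covers above $\eta0$ and above $\eta1$ together form a cover above $\eta$, so $f(\eta)\le f(\eta0)+f(\eta1)$. Place mass $f(\rho)$ at $\rho$. Whenever a node $\eta\notin V$ holds positive mass at most $f(\eta)$, pass it on to $\eta0$ and $\eta1$, giving $\eta a$ at most $f(\eta a)$. Mass only enters nodes that have an extension in $V$, so the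 process ends with all mass on $V$. For the resulting $\lambda$, the number $\lambda[\eta]$ is the mass that entered $\eta$, which is at most $f(\eta)\le w_q(\eta\mid\rho)$.

(c) Take a finite $V_0\subseteq V$ with $W_q(V_0\mid\rho)>\epsilon$, apply (b), and divide by $|\lambda|>\epsilon$.
\end{proof}

All measures in the paper are built by one operation: the mass at certain points is carried further up. Let $\lambda$ be a measure and $P$ a set of points of $\lambda$ such that no point of $\lambda$ properly extends an element of $P$. For $x\in P$ let $\nu_x$ be a probability measure above $x$. The measure $\psi$ obtained from $\lambda$ by replacing the mass at each $x\in P$ by $\lambda(x)\nu_x$ is said to arise by \emph{grafting} the $\nu_x$ onto $P$. It has $|\psi|=|\lambda|$.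

\begin{lemma}\label{lem:graft}
Let $\psi$ arise from $\lambda$ by grafting $(\nu_x)_{x\in P}$ onto $P$. If $\eta$ has no proper prefix in $P$, then $\psi[\eta]=\lambda[\eta]$. Otherwise $\eta$ has exactly one proper prefix $x\in P$, and $\psi[\eta]=\lambda(x)\nu_x[\eta]$. If $\lambda$ is $(q,c)$-spread above $\rho$ and each $\nu_x$ is $(q,c')$-spread above $x$, where $c'\ge1$, then $\psi$ is $(q,cc')$-spread above $\rho$.
\end{lemma}

\begin{proof}
Consider what the mass at a point $v$ of $\lambda$ contributes to $\psi[\eta]$. If $v\supseteq\eta$ it contributes $\lambda(v)$. If $v\in P$ is a proper prefix of $\eta$ it contributes $\lambda(v)\nu_v[\eta]$. In all other cases it contributes nothing. If $x\in P$ is a proper prefix of $\eta$, then no point of $\lambda$ extends $\eta$, and $x$ is unique because $P$ is prefix-free. This gives both formulas. In the second case $\psi[\eta]\le c\,w_q(x\mid\rho)\cdot c'w_q(\eta\mid x)=cc'w_q(\eta\mid\rho)$.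
\end{proof}

\section{Two finite examples}\label{sec:examples}

In this section the gauges are linear, $w_q(n)=2^{-qn}$, and $\emptyset$ is the empty string.

\begin{example}[compressing the output]\label{ex:compress}
Let $q\le\frac12$, let $m$ be even, and let $S$ be a set to be avoided, of which we know only that $W_q(S\mid\emptyset)<1$. Let $\Gamma$ be the identity on $2^m$. We want $x\in2^m\setminus S$ with $K(\Gamma^x)\le m/2+O(\log m)$.

Let $F$ be the set of $\tau\in2^m$ with $\tau(i)=0$ for all odd $i$, so $|F|=2^{m/2}$. The uniform probability measure $\lambda_F$ on $F$ has $\lambda_F[\eta]\in\{0,2^{-\lceil|\eta|/2\rceil}\}$, so it is $(q,1)$-spread above $\emptyset$. If $F\subseteq S$, Lemma~\ref{lem:dual}(a) would give $1\le W_q(S\mid\emptyset)$. So some $x\in F$ is outside $S$, and (K3) bounds its complexity.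

Two features matter. First, $F$ is spread out. The set of strings beginning with $0^{m/2}$ has the same size but weight at most $2^{-qm/2}$, so it may be contained in $S$. For a general $\Gamma$ we shall choose $F$ at random. Second, $\lambda_F$ is the uniform measure on $2^m$ restricted to $\Gamma^{-1}(F)$ and multiplied by $2^{m/2}$, and this factor is affordable because each string of length $m$ had mass only $2^{-m}$, far below the permitted $2^{-qm}$. Without this reserve the argument fails. Let $X$ be the set of $x\in2^{2m}$ with zeros at odd positions and let $\Gamma^x\in2^m$ list the even bits of $x$. The uniform measure on $X$ is $(q,1)$-spread, but by (K2) the set of $x\in X$ with $K(\Gamma^x)\le\alpha m$ has weight at most $2^{\alpha m-2qm}$. For $\alpha<2q$ this is less than $1$, and $S$ may contain all these $x$. What saves the first situation is that $m$ bits of output are compared with a measure that is almost uniform at length $m$.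
\end{example}

\begin{example}[making a functional one-to-one]\label{ex:color}
Consider two nodes $0$ and $1$, let $\lambda_a$ be the uniform probability measure on the strings $a\tau$, $\tau\in2^m$, and let $\Gamma^{a\tau}=\tau$. The output does not reveal $a$. Color each value $\tau$ with a node $\chi(\tau)\in\{0,1\}$, keep above $a$ only the strings $a\tau$ with $\chi(\tau)=a$, and double their mass, obtaining $\mu_a$. On the remaining strings the output determines $a$.

If $\chi(\tau)$ is the last bit of $\tau$, then $\mu_a[\eta]=\lambda_a[\eta]$ for $|\eta|\le m$, and $\mu_a[\eta]\le2\lambda_a[\eta]$ for $|\eta|=m+1$. The measure $\lambda_a$ is $(t,1)$-spread above $a$, and for $t'<t$ we have $2\cdot2^{-tm}\le2^{-t'm}$ as soon as $(t-t')m\ge1$. Then $\mu_a$ is $(t',1)$-spread: a constant factor lost on long strings is repaid by lowering the gauge slightly. If instead $\chi(\tau)$ is the first bit of $\tau$, then $\mu_a[aa]=2\lambda_a[aa]$, and the factor is lost on a short string, where nothing repays it. With $N$ nodes the factor is $N$, and $N$ grows from level to level. So the coloring must be balanced above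 all short strings. A random coloring is balanced, provided that no single value $\tau$ carries much mass; for constant $\Gamma$ no coloring leaves mass above both nodes.
\end{example}

\section{Trees and conditions}\label{sec:conditions}

\begin{definition}\label{def:tree}
Let $S$ be a c.e.\ set of strings closed under extension and let $C,h\ge1$ be integers. A \emph{$(t,C,h)$-tree $T$ over $S$ with root $\sigma$} consists of computable sequences of natural numbers $L_k,M_k$, finite sets $E_k$, and measures $(\mu_\rho)_{\rho\in E_k}$, all finite objects given canonically, such that for all $k$ and $\rho\in E_k$: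
\begin{itemize}
\item[(T0)] $L_k<M_k\le L_{k+1}$; $E_k\subseteq2^{L_k}$; $E_0=\{\sigma\}$; and $y\upharpoonright L_k\in E_k$ for $y\in E_{k+1}$.
\item[(T1)] $\mu_\rho$ is a rational-valued probability measure above $\rho$ whose points have length at most $L_{k+1}$ and lie in $E_{k+1}\cup S$.
\item[(T2)] $\mu_\rho$ is $(t,C)$-spread above $\rho$, and $\mu_\rho(x)\le w_t(x\mid\rho)$ for $x\in E_{k+1}$ above $\rho$.
\item[(T3)] $\mu_\rho[\eta]\le2^{h\sqrt{M_k}-M_k}\,w_t(\eta\mid M_k)$ for $\eta\supseteq\rho$ with $|\eta|\ge M_k$.
\end{itemize}
Put $E=\bigcup_kE_k$; this set is decidable. A \emph{condition} is a tuple $p=(T,S,q,t)$, where $q<t$, $T$ is a $(t,C,h)$-tree over $S$ with root $\sigma$ (the numbers $C,h$ are part of $p$), and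
\[
W_q(S\mid\sigma)<1/C .
\]
A sequence $A$ \emph{passes} $p$ if $A\upharpoonright L_k\in E_k$ for all $k$ and no prefix of $A$ is in $S$.
\end{definition}

There are countably many conditions. The clauses have the following roles. By (T2) the tree carries a $(t,C)$-spread probability measure, which by Lemma~\ref{lem:dual}(a) cannot live on a set of weight less than $1/C$. The second part of (T2) removes the constant at the nodes of $E$, so that it does not accumulate to $C^k$ over $k$ levels. Clause (T3) is the reserve of Example~\ref{ex:compress}: at length $M_k$ the measure is uniform up to a factor $2^{o(M_k)}$, and from there on it keeps decaying at the rate of $w_t$. Clause (T1) lets mass stop at a string that has been seen to enter $S$. This cannot be avoided: $S$ is small above the root, but it may be large above many nodes, and we cannot recognize these nodes computably.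

\begin{example}[the uniform tree]\label{ex:uniform}
Let $L_0=L^*$, $M_k=L_{k+1}=L_k^2$, $\sigma=0^{L_0}$, let $E_k$ be the set of all extensions of $\sigma$ of length $L_k$, and let $\mu_\rho$ be uniform on the extensions of $\rho$ in $E_{k+1}$. Then $\mu_\rho[\eta]=2^{-(|\eta|-L_k)}$ for $\eta\supseteq\rho$, $|\eta|\le L_{k+1}$. So (T2) with $C=1$ is (W3). In (T3) only $|\eta|=M_k$ gives a nonzero left side, namely $2^{L_k-M_k}=2^{\sqrt{M_k}-M_k}$. This is a $(t,1,1)$-tree $T$ over $\emptyset$ for every $t$, and $(T,\emptyset,q,t)$ is a condition for all $q<t$.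
\end{example}

For $\rho\in E_c$, the \emph{restriction} $T_\rho$ has root $\rho$, levels $\{y\in E_{c+k}:y\supseteq\rho\}$, lengths $L_{c+k},M_{c+k}$, and the same measures. It is again a $(t,C,h)$-tree over $S$. A tree over $S$ is a tree over every c.e.\ $S'\supseteq S$ closed under extension.

We write $p'\le p$ if $E'\subseteq E$, $S'\supseteq S$, and every $M'_j$ is one of the $M_k$. This relation is transitive, and a condition obtained from $p$ by restricting the tree, enlarging $S$ and changing $q$ is $\le p$.

\begin{lemma}\label{lem:limit}
Let $p_0\ge p_1\ge\cdots$ be conditions with roots $\sigma_n$ and $|\sigma_n|\to\infty$. Then $A=\bigcup_n\sigma_n$ is a sequence that passes every $p_n$.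
\end{lemma}

\begin{proof}
Mark the data of $p_n$ by a superscript $n$. For $n'\ge n$ we have $\sigma_{n'}\in E^{n'}\subseteq E^n$. So $\sigma_{n'}\supseteq\sigma_n$, and by (T0) $\sigma_{n'}\upharpoonright L^n_k\in E^n_k$ whenever $L^n_k\le|\sigma_{n'}|$. If a prefix of $A$ were in $S^n$, then $\sigma_{n'}\in S^n\subseteq S^{n'}$ for large $n'$, and the weight of $S^{n'}$ above $\sigma_{n'}$ would be $1\ge1/C^{n'}$.
\end{proof}

\subsection*{Path measures}
Fix a $(t,C,h)$-tree $T$ over $S$. A \emph{level-$c$ measure} is a measure each of whose points is either in $E_c$ (\emph{live}) or in $S\setminus E_c$ and of length at most $L_c$ (\emph{dead}). Live points have maximal length, so one may graft onto them. If $c'>c$ and level-$c'$ probability measures are grafted onto all live points of a level-$c$ measure, the result is a level-$c'$ measure, because the old dead points are shorter than $L_{c'}$; and for each of its live points $y$, the string $y\upharpoonright L_c$ is a live point of the old measure.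

For $\rho\in E_b$ let $\pi_{\rho,b}$ be the unit mass at $\rho$, and for $c\ge b$ let $\pi_{\rho,c+1}$ arise from $\pi_{\rho,c}$ by grafting $\mu_x$ onto each live point $x$.

\begin{lemma}\label{lem:path}
Let $\rho\in E_b$ and $c\ge b$.
\begin{itemize}
\item[(P1)] $\pi_{\rho,c}$ is a rational-valued level-$c$ probability measure above $\rho$, computable from $\rho$ and $c$.
\item[(P2)] $\pi_{\rho,c}$ is $(t,C)$-spread above $\rho$, and $\pi_{\rho,c}(x)\le w_t(x\mid\rho)$ for its live points $x$.
\item[(P3)] $\pi_{\rho,c+1}[\eta]\le2^{h\sqrt{M_c}-M_c}\,w_t(\eta\mid M_c)$ for $|\eta|\ge M_c$.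
\end{itemize}
\end{lemma}

\begin{proof}
(P1) follows by induction, as $\mu_x$ is a level-$(c+1)$ measure for $x\in E_c$ by (T1). (P2) holds for $c=b$. By Lemma~\ref{lem:graft}, $\pi_{\rho,c+1}[\eta]=\pi_{\rho,c}[\eta]$ if $|\eta|\le L_c$. If $|\eta|>L_c$, put $x=\eta\upharpoonright L_c$; then $\pi_{\rho,c+1}[\eta]$ equals $\pi_{\rho,c}(x)\mu_x[\eta]$ if $x$ is a live point of $\pi_{\rho,c}$, and $0$ otherwise. In the first case it is at most $w_t(x\mid\rho)\cdot C\,w_t(\eta\mid x)$ by induction and (T2), and the factor $C$ can be omitted for $\eta\in E_{c+1}$. This proves (P2). Since $M_c>L_c$ and $\pi_{\rho,c}(x)\le1$, the same formula and (T3) give (P3).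
\end{proof}

\subsection*{Using the gap between $q$ and $t$}
A condition says that $S$ has weight less than $1/C$ above the root. Because the tree is spread for the gauge $w_t$ while $S$ is measured by the larger gauge $w_q$, the weight of $S$ above suitable nodes high in the tree is as small as we like. This is how lost constants are recovered.

\begin{lemma}\label{lem:density}
Let $p=(T,S,q,t)$ be a condition, $\epsilon\in(0,1]$ and $n\in\omega$. There is $x\in E$ with $|x|\ge n$ and $W_q(S\mid x)<\epsilon$. If $\epsilon\le1/C$, then $(T_x,S,q,t)$ is a condition $\le p$.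
\end{lemma}

\begin{proof}
Choose $c$ with $L_c\ge n$ and $2^{-(t-q)(g(L_c)-g(L_0))}\le C\epsilon/2$. Suppose $W_q(S\mid x)\ge\epsilon$ for all $x\in E_c$. By Lemma~\ref{lem:dual}(c) there are probability measures $\nu_x$ on $S$ that are $(q,2/\epsilon)$-spread above $x$. Graft them onto the live points of $\pi_{\sigma,c}$. The result $\psi$ is a probability measure on $S$. Let $\eta\supseteq\sigma$. If no live point is a proper prefix of $\eta$, then $\psi[\eta]=\pi_{\sigma,c}[\eta]\le Cw_t(\eta\mid\sigma)\le Cw_q(\eta\mid\sigma)$ by (P2) and (W1). If the live point $x$ is a proper prefix of $\eta$, then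
\[
\psi[\eta]\le w_t(x\mid\sigma)\,\frac2\epsilon\,w_q(\eta\mid x)=2^{-(t-q)(g(L_c)-g(L_0))}\,\frac2\epsilon\,w_q(\eta\mid\sigma)\le C\,w_q(\eta\mid\sigma).
\]
So $\psi$ is $(q,C)$-spread, and Lemma~\ref{lem:dual}(a) gives $1\le C\,W_q(S\mid\sigma)<1$, a contradiction. The last sentence of the lemma is the definition of a condition.
\end{proof}

The first application is the lower bound on the dimension of $A$.

\begin{lemma}\label{lem:raise}
Let $p=(T,S,q,t)$ be a condition and $q\le q'<t$. There are $x\in E$ and $S'\supseteq S$ such that $p'=(T_x,S',q',t)$ is a condition $\le p$ and every $A$ passing $p'$ has $\dim(A)\ge D_{q'}$.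
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:density} and (W6) take $x\in E$ with $W_{q'}(S\mid x)\le W_q(S\mid x)<1/(2C)$. Take an integer $c$ with $2^{-c}<w_{q'}(x)/(2C)$, let $Y=\{\zeta:K(\zeta)<d_{q'}(|\zeta|)-c\}$, which is c.e.\ by (K1), and let $S'=S\cup Y^\uparrow$. Since $c>d_{q'}(|x|)$, no prefix of $x$ is in $Y$. So a finite subset of $Y^\uparrow$ is covered above $x$ by finitely many $\zeta\in Y$ above $x$, and by (K2) their total weight is
\[
\sum w_{q'}(\zeta\mid x)\le\frac{1}{w_{q'}(x)}\sum2^{-K(\zeta)-c}\le\frac{2^{-c}}{w_{q'}(x)}.
\]
Hence $W_{q'}(Y^\uparrow\mid x)<1/(2C)$, and $W_{q'}(S'\mid x)<1/C$ by (W5). If $A$ passes $p'$, then $K(A\upharpoonright n)\ge d_{q'}(n)-c$ for all $n$.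
\end{proof}

\section{Compressing the output of a functional}\label{sec:compress}

For a condition $p$ and a functional $\Gamma$ consider the property
\begin{itemize}
\item[(G1)] $|\Gamma^y|\ge M_k$ for all $k$ and all $y\in E_{k+1}$.
\end{itemize}
It ties the length of the output to the length at which the tree is almost uniform, as in Example~\ref{ex:compress}. It passes from $p$ to every $p'\le p$. Indeed, let $y\in E'_{j+1}$ and $M'_j=M_k$. Then $y\in E$ and $|y|=L'_{j+1}\ge M_k>L_k$, so $y$ extends some $z\in E_{k+1}$, and $|\Gamma^y|\ge|\Gamma^z|\ge M_k=M'_j$.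

\begin{proposition}\label{prop:compress}
Let $p=(T,S,q,t)$ be a condition satisfying \emph{(G1)} for $\Gamma$, let $\epsilon>0$ and $n\in\omega$. There are $x\in E$ and $m\ge n$ such that $(T_x,S,q,t)$ is a condition $\le p$, $|\Gamma^x|\ge m$, and $K(\Gamma^x\upharpoonright m)\le(D_q+\epsilon)m$.
\end{proposition}

\begin{proof}
Put $C_1=2C+1$. By Lemma~\ref{lem:density} we may pass to a restriction of $T$ and assume $W_q(S\mid\sigma)<1/(16CC_1)$ for the root $\sigma$. Fix a rational $\alpha$ with $D_q<\alpha<\min(1,D_q+\epsilon)$. Let $k$ be large, $m=M_k$, and $Q=2^{\lceil\alpha m\rceil}$. We shall select about $Q$ values of $\Gamma^x\upharpoonright m$ so that their preimage still carries a spread measure of large mass.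

\emph{The values.} The dead part of $\pi_{\sigma,k+1}$ is on $S$ and $(q,C)$-spread, so by Lemma~\ref{lem:dual}(a) its mass is less than $\frac12$. Let $\lambda$ be the live part, so $|\lambda|\ge\frac12$. By (G1), $\lambda=\sum_{\tau\in2^m}\lambda_\tau$, where $\lambda_\tau$ is the restriction of $\lambda$ to the points $x$ with $\Gamma^x\upharpoonright m=\tau$. We keep the value $\tau$ with probability proportional to its mass and divide by that probability, so that expectations are preserved. To bound the factor by which we multiply, we first discard very light values. Let $J=\{\tau:|\lambda_\tau|\ge2^{-m-2}\}$; the values outside $J$ have total mass at most $\frac14$, so $\sum_{\tau\in J}|\lambda_\tau|\ge\frac14$. For $\tau\in J$ let $p_\tau=\min(1,Q|\lambda_\tau|)$. As $\alpha<1$ we have $Q\le2^{m+2}$, hence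
\begin{equation}\label{eq:ptau}
p_\tau\ge Q\,2^{-m-2}\qquad(\tau\in J).
\end{equation}
For $F\subseteq J$ put $\lambda_F=\sum_{\tau\in F}\lambda_\tau/p_\tau$.

\emph{Claim.} For large $k$ there is $F\subseteq J$ such that
(i) $|F|\le4Q$;
(ii) $|\lambda_F|\ge\frac18$;
(iii) $\lambda_F[\eta]\le2\lambda[\eta]+2m/Q$ for all $\eta\supseteq\sigma$ with $|\eta|\le m$.

Put each $\tau\in J$ into $F$ independently with probability $p_\tau$. We show that each of (i)--(iii) fails with probability at most $\frac14$.

(i) $\mathbb E|F|=\sum_Jp_\tau\le Q|\lambda|\le Q$; apply Markov's inequality.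

(ii) $\mathbb E|\lambda_F|=\sum_J|\lambda_\tau|\ge\frac14$. Only the $\tau$ with $p_\tau<1$ contribute to the variance, each at most $p_\tau(|\lambda_\tau|/p_\tau)^2=|\lambda_\tau|/Q$. So the variance is at most $1/Q$, and by Chebyshev's inequality (ii) fails with probability at most $64/Q$.

(iii) There are up to $2^{m+1}$ strings $\eta$, more than $Q$, so here we need an exponential bound. Fix $\eta$. The $\tau$ with $p_\tau=1$ contribute $\lambda_\tau[\eta]$ to both $\lambda_F[\eta]$ and $\lambda[\eta]$. For the other $\tau\in J$ let $X_\tau=\lambda_\tau[\eta]/p_\tau$ if $\tau\in F$ and $X_\tau=0$ otherwise. These variables are independent, $0\le X_\tau\le|\lambda_\tau|/p_\tau=1/Q$, and $X=\sum X_\tau$ has mean $y=\sum\lambda_\tau[\eta]$, the sum over these $\tau$. It suffices that $X<2y+2m/Q$. By convexity $\exp(z)\le1+2z$ for $z\in[0,1]$, so $\mathbb E\exp(QX_\tau)\le1+2Q\,\mathbb EX_\tau\le\exp(2Q\,\mathbb EX_\tau)$ and $\mathbb E\exp(QX)\le\exp(2Qy)$. Markov's inequality applied to $\exp(QX)$ gives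
\[
P(X\ge2y+2m/Q)\le\exp(2Qy)\exp(-2Qy-2m)=\exp(-2m).
\]
So (iii) fails with probability at most $2^{m+1}\exp(-2m)\le\frac14$ for $m\ge2$. The claim is proved.

\emph{Complexity.} Clauses (i)--(iii) involve only rational data computable from $k$, so a set $F$ as in the claim is computed from $k$ by exhaustive search. Since $|F|\le2^{\lceil\alpha m\rceil+2}$ and $k\le m$, the consequence of (K3) gives $K(\tau)\le\alpha m+2\log m+O(1)$ for $\tau\in F$, with a constant independent of $k$. So $K(\tau)\le(D_q+\epsilon)m$ for large $k$.

\emph{$\lambda_F$ is $(q,C_1)$-spread above $\sigma$ for large $k$.} Let $\eta\supseteq\sigma$. If $|\eta|\le m$, use (iii): $2\lambda[\eta]\le2C\,w_q(\eta\mid\sigma)$ by (P2), and, since $\alpha>D_q$, for large $m$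
\[
2m/Q\le2m\,2^{-\alpha m}\le2^{-D_qm-\sqrt m}\le w_q(m)\le w_q(\eta)\le w_q(\eta\mid\sigma)
\]
by (W2). If $|\eta|>m$, the full factor from \eqref{eq:ptau} is paid out of the reserve (T3). By (P3), (W1) and (W2),
\[
\lambda_F[\eta]\le\frac{2^{m+2}}{Q}\,2^{h\sqrt m-m}\,\frac{w_q(\eta)}{w_q(m)}\le2^{\,2-\alpha m+h\sqrt m+D_qm+\sqrt m}\;w_q(\eta)\le w_q(\eta)\le w_q(\eta\mid\sigma)
\]
for large $m$.

\emph{Conclusion.} Fix $k$ large enough for all of the above and for $m\ge n$. We need a point of $\lambda_F$ above which $S$ is light. Suppose every point $x$ of $\lambda_F$ had $W_q(S\mid x)\ge1/C$. By Lemma~\ref{lem:dual}(c) take probability measures $\nu_x$ on $S$ that are $(q,2C)$-spread above $x$, and graft them onto all points of $\lambda_F$, which have the same length $L_{k+1}$. By Lemma~\ref{lem:graft} the result is a $(q,2CC_1)$-spread measure on $S$ of mass at least $\frac18$, so $\frac18\le2CC_1W_q(S\mid\sigma)<\frac18$ by Lemma~\ref{lem:dual}(a). This contradiction yields $x\in E_{k+1}$ with $\Gamma^x\upharpoonright m\in F$ and $W_q(S\mid x)<1/C$.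
\end{proof}

\section{Deciding a functional}\label{sec:decide}

A condition $p$ \emph{trivializes} $\Gamma$ if $\Gamma^A$ is partial or computable for every $A$ passing $p$. The alternative is the property
\begin{itemize}
\item[(G2)] there is a computable sequence $(m_k)$ such that $|\Gamma^y|\ge m_k$ for $y\in E_{k+1}$, and $\Gamma^y\upharpoonright m_k\ne\Gamma^{y'}\upharpoonright m_k$ whenever $y,y'\in E_{k+1}$ and $y\upharpoonright L_k\ne y'\upharpoonright L_k$.
\end{itemize}
The output computed at level $k+1$ is required to reveal only the node at level $k$. This delay is what leaves room for a fat stretch between the two levels.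

\begin{lemma}\label{lem:invert}
If $p$ satisfies \emph{(G1)} and \emph{(G2)} for $\Gamma$ and $A$ passes $p$, then $B=\Gamma^A$ is total and $A\le_TB$.
\end{lemma}

\begin{proof}
$B$ is total by (G1), as $M_k\to\infty$. To find $A\upharpoonright L_k$ from $B$, find any $y\in E_{k+1}$ with $\Gamma^y\upharpoonright m_k=B\upharpoonright m_k$. The string $y'=A\upharpoonright L_{k+1}$ is one such, and (G2) applied to $y,y'$ gives $y\upharpoonright L_k=A\upharpoonright L_k$.
\end{proof}

\begin{proposition}\label{prop:decide}
Let $p=(T,S,q,t)$ be a condition, $\Gamma$ a functional and $q<r<t$. At least one of the following holds.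
\begin{itemize}
\item[(I)] There is a condition $(T',S',r,t)\le p$ that trivializes $\Gamma$.
\item[(II)] For every $t'\in(q,r)$ there is a condition $(T',S,q,t')\le p$ satisfying \emph{(G1)} and \emph{(G2)} for $\Gamma$.
\end{itemize}
\end{proposition}

All sets are weighed with the intermediate gauge $w_r$. If the nodes at which $\Gamma$ does something interesting have small $r$-weight, we add them to $S$, and the price is that $q$ rises to $r$. If they have large $r$-weight everywhere, Lemma~\ref{lem:dual}(c) supplies $r$-spread measures on them, and the price of building the new tree from these is that $t$ falls below $r$.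

For the rest of the section fix $p,\Gamma,r$, and let $\delta=1/(4C)$ and $\theta=\delta^2$, so $4\theta\le\delta<1/C$. For $\mathcal T\subseteq2^n$ let
\[
U(\mathcal T)=\{\eta\in E:|\Gamma^\eta|\ge n\text{ and }\Gamma^\eta\upharpoonright n\in\mathcal T\},\qquad U_n=U(2^n);
\]
these sets are decidable. Call $x\in E$ \emph{convergent} if $W_r(S\cup U_n\mid x)>\delta$ for all $n$. Call $x\in E$ \emph{splitting} if there are $n$ and a partition $2^n=\mathcal T_0\sqcup\mathcal T_1$ with $W_r(S\cup U(\mathcal T_a)\mid x)\ge\theta$ for $a=0,1$. Proposition~\ref{prop:decide} is the conjunction of Lemmas~\ref{lem:diverge}, \ref{lem:nonsplit} and \ref{lem:split}.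

\subsection*{The trivial cases}

\begin{lemma}\label{lem:diverge}
If some $\rho\in E$ is not convergent, then \emph{(I)} holds.
\end{lemma}

\begin{proof}
Let $W_r(S\cup U_n\mid\rho)\le\delta$, let $V$ be the set of elements of $U_n$ above $\rho$, and $S'=S\cup V^\uparrow$. By (W4), $W_r(S'\mid\rho)\le\delta<1/C$, so $(T_\rho,S',r,t)$ is a condition $\le p$. If $A$ passes it, then for large $k$ the string $A\upharpoonright L_k\in E$ extends $\rho$ and is not in $U_n$. So $|\Gamma^A|<n$.
\end{proof}

\begin{lemma}\label{lem:nonsplit}
If all elements of $E$ are convergent and some $\rho\in E$ is not splitting, then \emph{(I)} holds.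
\end{lemma}

\begin{proof}
For $\mathcal T\subseteq2^n$ write $W(\mathcal T)=W_r(S\cup U(\mathcal T)\mid\rho)$. This set function is monotone and subadditive, $W(2^n)>\delta\ge4\theta$, and for each partition of $2^n$ into two parts one part has $W<\theta$.

\emph{One value dominates.} The partition $(\emptyset,2^n)$ gives $W(\emptyset)<\theta$. Enumerate $2^n=\{\tau^1,\tau^2,\dots\}$ and let $j\ge1$ be least with $W(\{\tau^1,\dots,\tau^j\})\ge\theta$. Then $W(\{\tau^i:i>j\})<\theta$ as $\rho$ is not splitting, and $W(\{\tau^i:i<j\})<\theta$ by minimality of $j$. So $W(2^n\setminus\{\tau^j\})<2\theta$ and $W(\{\tau^j\})>\delta-2\theta>\theta$. Put $\tau_n=\tau^j$. Using once more that $\rho$ is not splitting,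
\begin{equation}\label{eq:dominant}
W(\{\tau_n\})>\theta,\qquad W(2^n\setminus\{\tau_n\})<\theta .
\end{equation}
Thus $\tau_n$ is the only $\tau\in2^n$ with $W(\{\tau\})>\theta$, and $n\mapsto\tau_n$ is computable by (W7). If $\tau_{n+1}\not\supseteq\tau_n$, then $U(\{\tau_{n+1}\})\subseteq U(2^n\setminus\{\tau_n\})$, which contradicts \eqref{eq:dominant}. So $X=\bigcup_n\tau_n$ is a computable sequence.

\emph{The deviating nodes are light.} Let $R$ be the decidable set of $\eta\in E$ above $\rho$ such that $\Gamma^\eta$ is not a prefix of $X$. We claim $W_r(S\cup R\mid\rho)\le\delta$. This does not follow from \eqref{eq:dominant} directly: a node of $R$ need not lie in $U_n$ for large $n$, and summing \eqref{eq:dominant} over $n$ is useless. Instead we use convergence to push mass from $R$ up into a single $U_n$. This costs a factor $1/\delta$, which is why $\theta=\delta^2$.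

Let $V\subseteq S\cup R$ be finite. By Lemma~\ref{lem:dual}(b) take $\lambda$ on a prefix-free subset of $V$, $(r,1)$-spread above $\rho$, with $|\lambda|=W_r(V\mid\rho)$. Let $P$ be the set of points of $\lambda$ outside $S$, so $P\subseteq R$, and choose $n$ such that $\Gamma^v$ is incompatible with $\tau_n$ for all $v\in P$. Each $v\in P$ is convergent, so Lemma~\ref{lem:dual}(c) gives a probability measure $\nu_v$ on $S\cup U_n$ that is $(r,1/\delta)$-spread above $v$. A point $\zeta$ of $\nu_v$ outside $S$ has $\Gamma^\zeta\supseteq\Gamma^v$, hence lies in $U(2^n\setminus\{\tau_n\})$. Grafting the $\nu_v$ onto $P$ gives an $(r,1/\delta)$-spread measure of mass $|\lambda|$ on $S\cup U(2^n\setminus\{\tau_n\})$. By Lemma~\ref{lem:dual}(a) and \eqref{eq:dominant}, $W_r(V\mid\rho)=|\lambda|\le\theta/\delta=\delta$.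

Now let $S'=S\cup R^\uparrow$. By (W4), $W_r(S'\mid\rho)\le\delta<1/C$, so $(T_\rho,S',r,t)$ is a condition $\le p$. If $A$ passes it, then $\Gamma^{A\upharpoonright L_k}$ is a prefix of $X$ for all large $k$, so $\Gamma^A$ is partial or equal to $X$.
\end{proof}

\subsection*{The splitting case}

\begin{lemma}\label{lem:split}
If all elements of $E$ are convergent and splitting, then \emph{(II)} holds.
\end{lemma}

\begin{proof}
Fix $t'\in(q,r)$ and put $\beta=2/\theta$. By Lemma~\ref{lem:density} fix $\sigma'\in E$ with $W_q(S\mid\sigma')<1/(4C)$. We build a $(t',4C,h+1)$-tree $T'$ over $S$ with root $\sigma'$; then $p'=(T',S,q,t')$ is a condition. One level of $T'$ follows $T$ through a fat stretch, then splits the values of $\Gamma$ many times so that each value becomes light, makes $\Gamma$ converge, and finally colors the values as in Example~\ref{ex:color}. The words \emph{level}, \emph{live} and \emph{dead} refer to $T$.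

\medskip\noindent\emph{Step 1: building blocks.} We show that the following can be computed from $x\in E$ (and $n$), for every level $b$ beyond a bound computed from $x$ (and $n$).
\begin{itemize}
\item[(B1)] A number $n^x$ and a partition $2^{n^x}=\mathcal T^x_0\sqcup\mathcal T^x_1$, not depending on $b$, and rational-valued level-$b$ probability measures $\nu^b_{x,0},\nu^b_{x,1}$, both $(r,\beta C)$-spread above $x$, such that the live points of $\nu^b_{x,a}$ lie in $U(\mathcal T^x_a)$.
\item[(B2)] A rational-valued level-$b$ probability measure $\nu^{b}_{x;n}$, $(r,\beta C)$-spread above $x$, whose live points lie in $U_n$.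
\end{itemize}
Let $U$ be $U(\mathcal T_0)$ or $U(\mathcal T_1)$ for a partition witnessing that $x$ is splitting, or let $U=U_n$. In each case $W_r(S\cup U\mid x)>3\theta/4$, so Lemma~\ref{lem:dual}(c) gives a probability measure on a finite prefix-free subset of $S\cup U$ that is $(r,\frac4{3\theta})$-spread above $x$. Since $\frac4{3\theta}<\beta$ and only the finitely many prefixes $\eta\supseteq x$ of its points matter, a small perturbation gives a rational-valued probability measure $\nu$ with the same points and $\nu[\eta]<\beta w_r(\eta\mid x)$ for all $\eta\supseteq x$. Such $\nu$, and in case (B1) the number $n^x$, the partition and both measures together, are found by search. Let $b$ be such that $L_b$ exceeds the lengths of all points of $\nu$, and graft $\pi_{v,b}$ onto each point $v\in U$ of $\nu$. The other points of $\nu$ are in $S$ and shorter than $L_b$, so the result is a level-$b$ measure. Each of its live points is in $E$ and extends some $v\in U$, hence lies in $U$. Each $\pi_{v,b}$ is $(t,C)$-spread, hence $(r,C)$-spread, so the result is $(r,\beta C)$-spread by Lemma~\ref{lem:graft}.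

\medskip\noindent\emph{Step 2: parameters of one level.} Let $E'_0=\{\sigma'\}$. Suppose $E'_j\subseteq E_{k_j}$ has been defined, and put $\ell=L'_j=L_{k_j}$. If $E'_j=\emptyset$, let $k=k_j$, $M'_j=m_j=M_k$, $k_{j+1}=k+1$, $L'_{j+1}=L_{k+1}$ and $E'_{j+1}=\emptyset$; then (T0) holds and nothing else is required at level $j$. Otherwise let $N=|E'_j|\ge 1$ and find by search, in this order:
\begin{itemize}
\item[(a)] $H>\ell$ with $2NC<2^{(t-t')(g(H)-g(\ell))}$;
\item[(b)] a rational $\kappa\in(0,\frac12]$ with $\kappa<w_{t'}(H)$;
\item[(c)] $i$ with $2^{H+1}N2^{-i}\kappa^{-2}<1$; put $G=(\beta C)^{i+1}$;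
\item[(d)] $k>k_j$ with $L_k\ge H$ and $2NG<2^{(r-t')(\sqrt{M_k}-g(\ell))}$. In particular $2N\le 2NG\le2^{\sqrt{M_k}}$.
\end{itemize}
Beyond length $H$ the factor $N$ of the coloring is repaid by the gauge; $\kappa$ is the error allowed below $H$; $i$ is the number of splittings that makes this error attainable; $G$ is their cost; and $k$ is so large that $N$ and $G$ are negligible on the scale $2^{\sqrt{M_k}}$. Put $M'_j=M_k$ and $b_0=k+1$. Figure~\ref{fig:level} shows the lengths involved.

\begin{figure}[h]
\centering
\begin{tikzpicture}
\draw[->] (0,0)--(11.2,0) node[right]{$|\eta|$};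
\draw (0.3,0.1)--(0.3,-0.1) node[below]{$\ell$};
\draw (1.9,0.1)--(1.9,-0.1) node[below]{$H$};
\draw (2.9,0.1)--(2.9,-0.1) node[below]{$L_k$};
\draw (5.0,0.1)--(5.0,-0.1) node[below]{$M_k$};
\draw (6.0,0.1)--(6.0,-0.1) node[below]{$L_{b_0}$};
\draw (7.0,0.1)--(7.0,-0.1) node[below]{$L_{b_1}$};
\node[below] at (7.85,-0.15){$\cdots$};
\draw (8.7,0.1)--(8.7,-0.1) node[below]{$L_{b_i}$};
\draw (10.6,0.1)--(10.6,-0.1) node[below]{$L_{b_{i+1}}$};
\draw[|-|] (0.3,0.5)--(6.0,0.5) node[midway,above]{\small old measure $\pi_{\rho,k+1}$};
\draw[-|] (6.0,0.5)--(8.7,0.5) node[midway,above]{\small $i$ splittings};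
\draw[-|] (8.7,0.5)--(10.6,0.5) node[midway,above]{\small convergence};
\draw[|-|] (0.3,-0.9)--(1.9,-0.9) node[midway,below]{\small error $\kappa$};
\draw[-|] (1.9,-0.9)--(6.0,-0.9) node[midway,below]{\small factor $2N$, paid by $t'<t$};
\draw[-|] (6.0,-0.9)--(10.6,-0.9) node[midway,below]{\small factor $2NG$, paid by $t'<r$};
\end{tikzpicture}
\caption{One level of the new tree, from length $\ell$ to length $L_{b_{i+1}}$, not to scale. Above the axis: where the measure above a node $\rho$ of length $\ell$ comes from. Below the axis: what is lost on a string $\eta$ of the given length when the values of the functional are split and colored, and how the loss is absorbed in verifying that the new measure is spread for the gauge $w_{t'}$.}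
\label{fig:level}
\end{figure}

\medskip\noindent\emph{Step 3: making every value light.} Choose levels $b_0<b_1<\dots<b_i$ such that $\nu^{b_{u+1}}_{z,0}$ and $\nu^{b_{u+1}}_{z,1}$ are defined for all $z\in E_{b_u}$, $u<i$. Let $m=m_j$ be the maximum of $M_k$ and the numbers $n^z$ for $z\in E_{b_0}\cup\dots\cup E_{b_{i-1}}$. Choose $b_{i+1}>b_i$ such that $\nu^{b_{i+1}}_{z;m}$ is defined for all $z\in E_{b_i}$. For $x\in E_{b_0}$ define level-$b_u$ probability measures $\xi^u_x$ above $x$: $\xi^0_x$ is the unit mass at $x$; for $u<i$, $\xi^{u+1}_x$ arises from $\xi^u_x$ by grafting $\frac12(\nu^{b_{u+1}}_{z,0}+\nu^{b_{u+1}}_{z,1})$ onto each live point $z$; and $\xi_x=\xi^{i+1}_x$ arises from $\xi^i_x$ by grafting $\nu^{b_{i+1}}_{z;m}$ onto each live point $z$. By Lemma~\ref{lem:graft} and induction, $\xi_x^u$ is $(r,(\beta C)^u)$-spread above $x$, so $\xi_x$ is $(r,G)$-spread. The live points of $\xi_x$ lie in $U_m$.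

Fix $\tau\in2^m$ and let $\gamma_u$ be the $\xi^u_x$-mass of the live points $y$ with $\Gamma^y$ compatible with $\tau$. If $y$ is counted in $\gamma_{u+1}$, then $z=y\upharpoonright L_{b_u}$ is a live point of $\xi^u_x$ with $\Gamma^z\subseteq\Gamma^y$, so $z$ is counted in $\gamma_u$. Hence $\gamma_{u+1}\le\gamma_u$. For $u<i$ more is true. Given $z$, let $a$ be such that $\tau\upharpoonright n^z\in\mathcal T^z_a$, which makes sense as $n^z\le m$. The live points $y$ of $\nu^{b_{u+1}}_{z,1-a}$ have $\Gamma^y\upharpoonright n^z\in\mathcal T^z_{1-a}$, so $\Gamma^y$ is incompatible with $\tau$. Thus at most half of the mass at $z$ goes to points counted in $\gamma_{u+1}$, and $\gamma_{u+1}\le\gamma_u/2$. Therefore $\gamma_{i+1}\le2^{-i}$.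

For $\rho\in E'_j$ let $\lambda_\rho$ arise from $\pi_{\rho,k+1}$ by grafting $\xi_x$ onto each live point $x$. It is a rational-valued level-$b_{i+1}$ probability measure above $\rho$ with live points in $U_m$. For each $\tau\in2^m$ its live points $y$ with $\Gamma^y\upharpoonright m=\tau$ have total mass at most $\sum_x\pi_{\rho,k+1}(x)\,2^{-i}\le2^{-i}$. By Lemma~\ref{lem:graft},
\begin{equation}\label{eq:short}
\lambda_\rho[\eta]=\pi_{\rho,k+1}[\eta]\qquad\text{if }|\eta|\le L_{k+1},
\end{equation}
and for $|\eta|>L_{k+1}$ either $\lambda_\rho[\eta]=0$, or $x=\eta\upharpoonright L_{k+1}$ is a live point of $\pi_{\rho,k+1}$ and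
\begin{equation}\label{eq:long}
\lambda_\rho[\eta]\le\pi_{\rho,k+1}(x)\,G\,w_r(\eta\mid x).
\end{equation}

\medskip\noindent\emph{Step 4: coloring.} For a coloring $\chi:2^m\to E'_j$ let $\lambda'_\rho$ be the dead part of $\lambda_\rho$ plus $N$ times the restriction of its live part to the points $y$ with $\chi(\Gamma^y\upharpoonright m)=\rho$. Choose the colors $\chi(\tau)$ independently and uniformly. Fix $\rho\in E'_j$ and $\eta\supseteq\rho$, and let $z_\tau$ be the $\lambda_\rho$-mass of the live points $y\supseteq\eta$ with $\Gamma^y\upharpoonright m=\tau$. Then $\lambda'_\rho[\eta]$ is a constant plus a sum of independent variables equal to $Nz_\tau$ with probability $1/N$ and to $0$ otherwise. Its mean is $\lambda_\rho[\eta]$, and its variance is at most $N\sum_\tau z_\tau^2\le N2^{-i}$, because $z_\tau\le2^{-i}$ and $\sum_\tau z_\tau\le1$. There are fewer than $2^{H+1}$ pairs $(\rho,\eta)$ with $|\eta|\le H$, since $\rho=\eta\upharpoonright\ell$. By Chebyshev's inequality and (c), some $\chi$ satisfies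
\begin{equation}\label{eq:balanced}
|\lambda'_\rho[\eta]-\lambda_\rho[\eta]|\le\kappa\qquad\text{for all }\rho\in E'_j,\ \eta\supseteq\rho,\ |\eta|\le H .
\end{equation}
All numbers are rational, so such $\chi$ is found by exhaustive search. Taking $\eta=\rho$ gives $|\lambda'_\rho|\ge1-\kappa\ge\frac12$. Let $\mu'_\rho=\lambda'_\rho/|\lambda'_\rho|$, let $k_{j+1}=b_{i+1}$, $L'_{j+1}=L_{b_{i+1}}$, and let $E'_{j+1}\subseteq E_{k_{j+1}}$ be the set of live points of the measures $\mu'_\rho$, $\rho\in E'_j$. The whole construction is effective, and
\begin{equation}\label{eq:crude}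
\mu'_\rho[\eta]\le2\lambda'_\rho[\eta]\le2N\lambda_\rho[\eta]\qquad\text{for all }\eta .
\end{equation}

\medskip\noindent\emph{Step 5: verification.} For (T0), $\ell<L_k<M_k\le L_{k+1}<L'_{j+1}$, and each element of $E'_{j+1}$ extends an element of $E'_j$. For (T1), the points of $\mu'_\rho$ are in $E'_{j+1}$ or are dead points of $\lambda_\rho$, which lie in $S$ and have length at most $L'_{j+1}$. Let $\eta\supseteq\rho$.

(T2) Let $|\eta|\le H$, so $|\eta|\le L_{k+1}$. By \eqref{eq:balanced}, \eqref{eq:short}, (P2), (b), (W1) and (W2),
\[
\mu'_\rho[\eta]\le2\lambda_\rho[\eta]+2\kappa\le2C\,w_t(\eta\mid\rho)+2w_{t'}(H)\le(2C+2)\,w_{t'}(\eta\mid\rho)\le4C\,w_{t'}(\eta\mid\rho).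
\]
Let $H<|\eta|\le L_{k+1}$. By \eqref{eq:crude}, \eqref{eq:short}, (P2), (W1) and (a),
\[
\mu'_\rho[\eta]\le2NC\,w_t(\eta\mid\rho)=2NC\,2^{-(t-t')(g(|\eta|)-g(\ell))}\,w_{t'}(\eta\mid\rho)\le w_{t'}(\eta\mid\rho).
\]
Let $|\eta|>L_{k+1}$ and $\lambda_\rho[\eta]>0$. By \eqref{eq:crude}, \eqref{eq:long}, (P2) and $w_t(x\mid\rho)\le w_r(x\mid\rho)$,
\[
\mu'_\rho[\eta]\le2NG\,w_r(\eta\mid\rho)=2NG\,2^{-(r-t')(g(|\eta|)-g(\ell))}\,w_{t'}(\eta\mid\rho)\le w_{t'}(\eta\mid\rho),
\]
where the last step is (d) with $g(|\eta|)\ge\sqrt{|\eta|}\ge\sqrt{M_k}$. The elements of $E'_{j+1}$ are longer than $L_{k+1}$, so this also gives the second part of (T2).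

(T3) Write $M=M_k$. If $M\le|\eta|\le L_{k+1}$, then \eqref{eq:crude}, \eqref{eq:short}, (P3), (d) and (W1) give
\[
\mu'_\rho[\eta]\le2N\,2^{h\sqrt M-M}\,w_t(\eta\mid M)\le2^{(h+1)\sqrt M-M}\,w_{t'}(\eta\mid M).
\]
If $|\eta|>L_{k+1}$ and $\lambda_\rho[\eta]>0$, then \eqref{eq:crude}, \eqref{eq:long}, (P3) applied to $x$, (d), and (W1) for $t'<t$ and $t'<r$ give
\[
\mu'_\rho[\eta]\le2NG\,2^{h\sqrt M-M}\,w_t(x\mid M)\,w_r(\eta\mid x)\le2^{(h+1)\sqrt M-M}\,w_{t'}(x\mid M)\,w_{t'}(\eta\mid x),
\]
and $w_{t'}(x\mid M)\,w_{t'}(\eta\mid x)=w_{t'}(\eta\mid M)$.

So $T'$ is a $(t',4C,h+1)$-tree over $S$ and $p'$ is a condition. We have $p'\le p$ since $E'\subseteq E$ and $M'_j=M_k$. Every $y\in E'_{j+1}$ has $|\Gamma^y|\ge m_j\ge M'_j$, which is (G1), and $\chi(\Gamma^y\upharpoonright m_j)=y\upharpoonright L'_j$, which gives (G2).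
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

Proposition~\ref{prop:decide} shrinks the interval $(q,t)$, and which end moves depends on $\Gamma$. The dimension obtained in the end is governed by $D_q$. The next proposition isolates what is needed of the pairs $(q,t)$.

\begin{proposition}\label{prop:generic}
Fix one of the families of gauges, a real $s\in(0,1)$, and a nonempty set $\mathcal P$ of pairs of rationals $(q,t)$ with $0<q<t<1$ and $D_q\le s$. Call a condition \emph{admissible} if its pair $(q,t)$ is in $\mathcal P$. Assume:
\begin{itemize}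
\item[(A1)] for every admissible $p$ and every functional $\Gamma$ there is an admissible $p'\le p$ that trivializes $\Gamma$ or satisfies \emph{(G1)} and \emph{(G2)} for $\Gamma$;
\item[(A2)] for every $(q,t)\in\mathcal P$ and $\epsilon>0$ there is $q'\in[q,t)$ with $(q',t)\in\mathcal P$ and $D_{q'}\ge s-\epsilon$.
\end{itemize}
Then there is $A$ of minimal degree with $\dim(A)=s$ and $\dim(B)\le s$ for all $B\le_TA$.
\end{proposition}

\begin{proof}
We build a descending sequence of admissible conditions, starting with $(T,\emptyset,q_0,t_0)$, where $T$ is the uniform tree of Example~\ref{ex:uniform} and $(q_0,t_0)\in\mathcal P$. Stage $n$ extends the current condition four times.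
\begin{itemize}
\item[1.] Apply (A1) to $\Gamma_n$. Call $n$ \emph{trivial} if the new condition trivializes $\Gamma_n$, and \emph{faithful} otherwise.
\item[2.] Apply Lemma~\ref{lem:raise} with $q'$ given by (A2) for $\epsilon=\frac1{n+1}$.
\item[3.] For each faithful $e\le n$ in turn, apply Proposition~\ref{prop:compress} to $\Gamma_e$ with $\epsilon=\frac1{n+1}$ and the bound $n$. This is possible because (G1) is inherited by extensions.
\item[4.] Apply Lemma~\ref{lem:density} with $\epsilon=1/C$ to get a root of length at least $n$.
\end{itemize}
Steps 3 and 4 do not change $(q,t)$. Let $A$ be the union of the roots. By Lemma~\ref{lem:limit}, $A$ passes every condition constructed.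

By step 2, $\dim(A)\ge s-\frac1{n+1}$ for all $n$. So $\dim(A)\ge s>0$, and $A$ is not computable. Let $B\le_TA$, say $B=\Gamma_e^A$. If $e$ is trivial, then $B$ is computable and $\dim(B)=0$. If $e$ is faithful, then $A\le_TB$ by Lemma~\ref{lem:invert} applied to the condition obtained in step 1 of stage $e$. So $A$ has minimal degree. Moreover, for faithful $e$ and each $n\ge e$, the string $x$ given by Proposition~\ref{prop:compress} at stage $n$ is the root of a condition in the sequence, hence a prefix of $A$. So there is $m\ge n$ with $K(B\upharpoonright m)=K(\Gamma_e^x\upharpoonright m)\le(s+\frac1{n+1})m$, using $D_q\le s$. Thus $\dim(B)\le s$ in both cases. Taking $B=A$ gives $\dim(A)=s$.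
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Use the $s$-family, in which $D_q=s$ for all $q$, and let $\mathcal P$ be the set of all pairs of rationals $0<q<t<1$. Then (A1) follows from Proposition~\ref{prop:decide} with $r=(q+t)/2$, and $t'=(q+r)/2$ in case (II). For (A2) take $q'=q$. Apply Proposition~\ref{prop:generic}.
\end{proof}

For noncomputable $s$ the gauges of the $s$-family are not computable. We use the linear family and must keep $s$ inside the interval $(q,t)$. Case (I) for some $r<s$ does this, and so does case (II) for some $r>s$. Proposition~\ref{prop:decide} does not exclude that only (II) holds for all $r<s$ and only (I) for all $r>s$, but for a given condition and functional this can happen for at most one $s$.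

\begin{proof}[Proof of Theorem~\ref{thm:ext}]
Use the linear family, so $D_q=q$. Let $p=(T,S,q,t)$ be a condition and $\Gamma$ a functional. Call a real $s\in(q,t)$ \emph{stuck for $(p,\Gamma)$} if there is no rational $r\in(q,s)$ for which (I) of Proposition~\ref{prop:decide} holds and no rational $r\in(s,t)$ for which (II) holds. If $s<s'$ were both stuck for $(p,\Gamma)$, a rational $r\in(s,s')$ would satisfy neither (II) nor (I), contrary to Proposition~\ref{prop:decide}. As there are countably many pairs $(p,\Gamma)$, the set $Z_0$ of reals that are stuck for some pair is countable. Let $Z$ be the set of noncomputable elements of $Z_0$.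

Let $s\in(0,1)\setminus Z$. If $s$ is computable, Theorem~\ref{thm:main} applies. Otherwise $s\notin Z_0$. Let $\mathcal P$ be the set of pairs of rationals with $0<q<s<t<1$. For (A2) take a rational $q'\in[q,s)$ with $q'\ge s-\epsilon$. For (A1) let $p=(T,S,q,t)$ be admissible; $s$ is not stuck for $(p,\Gamma)$. If (I) holds for some $r\in(q,s)$, it gives an extension with pair $(r,t)\in\mathcal P$ that trivializes $\Gamma$. If (II) holds for some $r\in(s,t)$, take a rational $t'\in(s,r)$; then (II) gives an extension with pair $(q,t')\in\mathcal P$ satisfying (G1) and (G2). Apply Proposition~\ref{prop:generic}.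
\end{proof}

\begin{thebibliography}{1}
\bibitem{EIH} \emph{Extracting Information Is Hard}, \texttt{http://www.math.wisc.edu/\textasciitilde jmiller/Talks/bern.pdf}.
\end{thebibliography}
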